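\title{A non-null set of reals whose 2-Turing independent subsets are all null}

\begin{abstract}
A set of reals is 2-Turing independent if no join of at most two of its elements computes another element. We show that if ZFC is consistent, then so is ZFC together with the statement that some Lebesgue non-null set of reals has no non-null 2-Turing independent subset. No large cardinals are used. The model is obtained from $L$ by adding Cohen reals and then iterating, with finite support and in $\omega_1$ steps, a variant of random forcing with partial memory. The iteration codes one generic real into the join of two others along a triple system on $\omega_1$ that is built from $\diamondsuit$.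
\end{abstract}

\section{Introduction}

A \emph{real} is an element of $2^\omega$. A set of reals is \emph{null} if it has Lebesgue outer measure zero, and \emph{non-null} otherwise. We write $z\le_T w$ if some Turing machine with oracle $w$ outputs $z(n)$ on each input $n$. The join $x\oplus y$ interleaves the bits of $x$ and $y$. For a finite set $F$ of reals, $\bigoplus F$ is the join of its elements in some order (up to Turing equivalence the order is irrelevant), and $\bigoplus\emptyset$ is the zero sequence.

\begin{definition}
A set $X\subseteq 2^\omega$ is \emph{$n$-Turing independent} if for every $F\subseteq X$ with $|F|\le n$ the join $\bigoplus F$ computes no real in $X\setminus F$. It is \emph{Turing independent} if it is $n$-Turing independent for every $n\ge1$. For $n\ge 1$, let $(\star)_n$ be the statement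
\begin{quote}
every non-null set of reals has a non-null $n$-Turing independent subset.
\end{quote}
\end{definition}

The statement $(\star)_n$ asks whether a large set can be thinned until no computational dependence among $n+1$ of its elements is left, while staying large. Two facts suggest that it can. A real computes only countably many reals. And by Sacks' theorem, relativized to an oracle $w$, if $z\not\le_T w$ then $\{y: z\le_T y\oplus w\}$ is null. So when a new element is to be added to an independent set, every finite configuration of old elements forbids only a null set of candidates. A transfinite recursion therefore succeeds as long as the null sets collected so far have a null union; Proposition~\ref{prop:recursion} makes this precise. Without such a hypothesis the recursion may get stuck, and it is not clear whether another method replaces it. The following is known.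
\begin{itemize}
\item $(\star)_1$ is a theorem of ZFC.
\item $(\star)_2$ follows from Martin's axiom, so it is consistent relative to ZFC.
\item $\neg(\star)_2$ is consistent relative to ZFC + ``there exists a measurable cardinal''.
\item For category in place of measure no large cardinals are needed: it is consistent relative to ZFC alone that there is a non-meager set of reals all of whose 2-Turing independent subsets are meager.
\end{itemize}
This leaves the question, posed in \cite{tibc}, whether the consistency of $\neg(\star)_2$ can be proved without assuming the consistency of any large cardinals. The answer is yes.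

\begin{theorem}\label{thm:main}
Work in $L$ and let $\lambda$ be an infinite cardinal with $\lambda^{\omega_1}=\lambda$ (for example $\lambda=\omega_2$). Some cardinal-preserving generic extension of $L$ satisfies $2^\omega=\lambda$ and contains a non-null set $X\subseteq 2^\omega$ with $|X|=\aleph_1$ such that every non-null $Y\subseteq X$ contains distinct $x,y,z$ with $z\le_T x\oplus y$.
\end{theorem}

\begin{corollary}\label{cor:con}
If ZFC is consistent, then so is ZFC + ``there is a non-null set of reals all of whose 2-Turing independent subsets are null''. In the model of Theorem~\ref{thm:main} the single set $X$ witnesses $\neg(\star)_n$ for all $n\ge2$.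
\end{corollary}

\begin{proof}
The consistency of ZFC implies that of ZFC + $V=L$, and forcing gives relative consistency. A set that contains distinct $x,y,z$ with $z\le_T x\oplus y$ is not $n$-Turing independent for any $n\ge 2$, as $F=\{x,y\}$ shows.
\end{proof}

Since $(\star)_1$ is a theorem of ZFC, the set $X$ does have a non-null 1-Turing independent subset, so the passage from $n=1$ to $n=2$ is visible on one set.

Section~\ref{sec:recursion} treats the recursive construction. Section~\ref{sec:idea} introduces the coding, carries it out by hand for three reals, and explains the design of the forcing. The combinatorial skeleton is built in Section~\ref{sec:triples}, the forcing is defined and analyzed in Sections~\ref{sec:iteration}--\ref{sec:symmetry}, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main} and describes the null ideal on $X$ exactly.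

\section{When the recursive construction works}\label{sec:recursion}

Let $\mathcal N$ be the ideal of null sets. Recall that $\mathrm{add}(\mathcal N)$ is the least size of a family of null sets with non-null union, and $\mathrm{cof}(\mathcal N)$ is the least size of a family of null sets such that every null set is contained in a member. One has $\aleph_1\le\mathrm{add}(\mathcal N)\le\mathrm{cof}(\mathcal N)\le2^\omega$. All these cardinals are equal under CH, and Martin's axiom implies $\mathrm{add}(\mathcal N)=2^\omega$.

\begin{proposition}\label{prop:recursion}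
If $\mathrm{add}(\mathcal N)=\mathrm{cof}(\mathcal N)$ (for example under CH or MA), then every non-null set has a non-null Turing independent subset.
\end{proposition}

\begin{proof}
Let $\kappa=\mathrm{add}(\mathcal N)=\mathrm{cof}(\mathcal N)$, let $\{N_\xi:\xi<\kappa\}$ be null sets such that every null set is contained in some $N_\xi$, and let $X$ be non-null. By recursion on $\xi<\kappa$ choose $y_\xi\in X$ such that, with $Y_\xi=\{y_\zeta:\zeta<\xi\}$,
\begin{enumerate}
\item[(1)] $y_\xi\notin N_\xi$;
\item[(2)] $y_\xi\not\le_T\bigoplus F$ for every finite $F\subseteq Y_\xi$, including $F=\emptyset$;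
\item[(3)] $z\not\le_T y_\xi\oplus\bigoplus F$ whenever $z\in Y_\xi$, $F\subseteq Y_\xi$ is finite and $z\not\le_T\bigoplus F$.
\end{enumerate}
Each instance of (2) excludes a countable set and each instance of (3) excludes a null set, by Sacks' theorem relative to $\bigoplus F$. There are at most $|\xi|+\aleph_0<\kappa$ instances, so the excluded sets have a null union, which does not cover $X$.

Let $Y=\{y_\xi:\xi<\kappa\}$. By (1) it is contained in no $N_\xi$, so it is non-null, and by (2) the $y_\xi$ are distinct. Suppose that $F\subseteq Y$ is finite, $z\in Y\setminus F$ and $z\le_T\bigoplus F$, with $|F|$ least possible for this $z$. Let $y_\xi$ be the element of $F\cup\{z\}$ of largest index. If $y_\xi=z$, then $F\subseteq Y_\xi$ and (2) fails. If $y_\xi\in F$, put $F'=F\setminus\{y_\xi\}\subseteq Y_\xi$. Then $z\in Y_\xi$ and $z\le_T y_\xi\oplus\bigoplus F'$, so (3) gives $z\le_T\bigoplus F'$, contrary to the minimality of $|F|$.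
\end{proof}

Hence a failure of some $(\star)_n$ requires $2^\omega\ge\aleph_2$. Countable sets are null, so the values $|X|=\aleph_1$ and $2^\omega=\aleph_2$ that Theorem~\ref{thm:main} gives for $\lambda=\omega_2$ are least possible.

\section{Signals and partial memory}\label{sec:idea}

\subsection{The plan}
We shall add reals $x_\gamma$ $(\gamma<\omega_1)$ by forcing, guided by a set $T$ of triples $\alpha<\beta<\gamma$ of countable ordinals. Call $H\subseteq\omega_1$ \emph{free} if it contains no triple of $T$. Three things are wanted in the extension: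
\begin{enumerate}
\item[(R1)] $x_\alpha\le_T x_\beta\oplus x_\gamma$ for $(\alpha,\beta,\gamma)\in T$;
\item[(R2)] $\{x_\gamma:\gamma\in H\}$ is null for every free set $H$;
\item[(R3)] $X=\{x_\gamma:\gamma<\omega_1\}$ is non-null.
\end{enumerate}
By (R2) every non-null subset of $X$ contains the three reals of a triple, and (R1) finishes the proof. The standard way to get (R3) is to make $x_\gamma$ random over everything added earlier. This conflicts with (R1): by Sacks' theorem, if $x_\alpha\not\le_T x_\beta$ then $\{y:x_\alpha\le_Ty\oplus x_\beta\}$ is a null set defined from earlier reals, and $x_\gamma$ must lie in it. So $x_\gamma$ may avoid only the null sets coded in a restricted \emph{memory}. With two oracles there is room for this. If $a$ is given and $b$ is random, then the bitwise sum $a+b$ is random as well, and $b\oplus(a+b)$ computes $a$. This solution serves one partner $b$ only, while $x_\gamma$ will be the top of infinitely many triples. We need a sparse version.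

\subsection{Blocks}
Let $B_k=(\mathbb Z/2)^k$ be the group of binary strings of length $k$ under bitwise addition, so $|B_k|=2^k$ and $v+v=0$. Let $\mathbb X=\prod_{k<\omega}B_k$ carry the product $\mu$ of the uniform measures; $x(k)$ is the \emph{$k$-th block} of $x\in\mathbb X$. Concatenation of blocks is a computable measure-preserving homeomorphism $\mathbb X\cong2^\omega$, and we identify the two spaces. A \emph{stem} is an element $\sigma$ of $\prod_{k<n}B_k$ for some $n=|\sigma|$; $[\sigma]$ is the clopen set of $x\in\mathbb X$ extending $\sigma$, and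
$$\mu_\sigma(A)=\mu(A\cap[\sigma])/\mu([\sigma])$$
is the relative measure of $A$ in $[\sigma]$. We use three facts.
\begin{itemize}
\item \emph{Density.} If $Z\subseteq\mathbb X$ is measurable, then $\mu_{x\upharpoonright n}(Z)\to1$ for almost every $x\in Z$. This is Lebesgue's density theorem in $2^\omega$, since $[x\upharpoonright n]$ is the basic clopen neighborhood of $x$ given by its first $n(n-1)/2$ bits.
\item \emph{Markov's inequality.} If $h\ge0$ has average $<\eta$ on a probability space and $c>0$, then $\{h\ge c\}$ has measure $<\eta/c$.
\item \emph{Agreement is rare.} For $y\in\mathbb X$ and a stem $\sigma$,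
\begin{equation}\label{eq:rare}
\mu_\sigma\big(\{x: x(k)=y(k)\text{ for some }k\ge|\sigma|\}\big)\le\sum_{k\ge|\sigma|}2^{-k}=2^{1-|\sigma|}.
\end{equation}
By the Borel--Cantelli lemma, $A(y)=\{x:x(k)=y(k)\text{ for infinitely many }k\}$ is null.
\end{itemize}

Let $3\omega=\{0,3,6,\dots\}$ and fix a computable $\nu:3\omega\to\omega$ with $\nu(k)\le k$ that takes each value infinitely often. For $s\in B_j$ and $j\le k$ let $\mathrm{pad}_k(s)\in B_k$ be $s$ followed by zeros. Let $a,b,x\in\mathbb X$. A \emph{signal of $x$ to $b$} is a $k\in3\omega$ with $x(k)=b(k)$, and it is \emph{correct for $a$} if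
$$x(k+1)=b(k+1)+\mathrm{pad}_{k+1}\big(a(\nu(k))\big).$$
For instance, if $\nu(3)=2$, $x(3)=b(3)=101$, $x(4)=1010$ and $b(4)=0110$, then $3$ is a signal, $x(4)+b(4)=1100$, and the signal is correct for $a$ exactly if $a(2)=11$. Blocks $k\equiv0\pmod 3$ carry signals, blocks $k\equiv 1$ carry messages, and blocks $k\equiv2$ are kept free for (R2).

\begin{lemma}\label{lem:decode}
Suppose that all signals $k\ge k_1$ of $x$ to $b$ are correct for $a$, and that for every $n$ there is a signal $k\ge k_1$ of $x$ to $b$ with $\nu(k)=n$. Then $a\le_T b\oplus x$.
\end{lemma}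

\begin{proof}
To compute $a(n)$, search for $k\ge k_1$ in $3\omega$ with $\nu(k)=n$ and $x(k)=b(k)$, and output the first $n$ bits of $x(k+1)+b(k+1)$.
\end{proof}

\subsection{Three reals}
The next example is the case of one triple and countably many null sets to be avoided.

\begin{example}\label{ex:three}
Let $a\in\mathbb X$ and let $N_0,N_1,\dots$ be null sets. We show that for almost every $b$ there is $x\notin\bigcup_iN_i$ that satisfies the hypotheses of Lemma~\ref{lem:decode} with $k_1=3$.

Fix open sets $U_{i,m}\supseteq N_i$ with $\mu(U_{i,m})\le2^{-m}$. An \emph{approximation} is a pair $(\sigma,K)$, where $|\sigma|\ge3$ is a multiple of $3$, $K$ is $[\sigma]$ minus finitely many of the $U_{i,m}$, and $\mu_\sigma(K)>63/64$. There are countably many approximations, and they do not depend on $b$. Fix one, and fix $j$. For $k\in3\omega$ with $k\ge|\sigma|$ and $\nu(k)=j$, call $(s,t)\in B_k\times B_{k+1}$ \emph{bad} if $K$ has relative measure $\le7/8$ in the cylinder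
$$\{x\in[\sigma]: x(k)=s,\ x(k+1)=t+\mathrm{pad}_{k+1}(a(j))\}.$$
These cylinders partition $[\sigma]$ into pieces of equal measure, so by Markov's inequality the fraction of bad pairs is $<\frac{1/64}{1/8}=\frac18$. The events ``$(b(k),b(k+1))$ is bad'' are independent for different $k$, so the set of $b$ for which all of them occur is null. Fix $b$ outside these null sets for all $(\sigma,K)$ and $j$.

Start with any $\sigma_0$ of length $3$ and $K_0=[\sigma_0]$. Given $(\sigma_j,K_j)$, take $k\ge|\sigma_j|$ with $\nu(k)=j$ and $(b(k),b(k+1))$ not bad. In the corresponding cylinder, $K_j$ has relative measure $>7/8$, and the points with a signal $k'\ne k$, $k'\ge|\sigma_j|$, to $b$ have relative measure $\le 2^{1-3}=1/4$, as in \eqref{eq:rare}. So the set $Z$ of points of $K_j$ in the cylinder whose only signal from $|\sigma_j|$ on is $k$ has positive measure, and for them $k$ is correct for $a$. Take a density point $z$ of $Z$ and a multiple $n>k+1$ of $3$ with $\mu_{z\upharpoonright n}(K_j)>63/64$. Put $\sigma_{j+1}=z\upharpoonright n$ and $K_{j+1}=(K_j\cap[\sigma_{j+1}])\setminus U_{j,m}$, with $m$ so large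 that the relative measure stays above $63/64$. The point $x=\bigcup_j\sigma_j$ lies in every closed set $K_j$, so it avoids every $N_j$, and its signals from block $3$ on are exactly the chosen ones.
\end{example}

Three features of the example drive the whole proof. First, the closed set $K$ must not depend on $b$: the set of points that never signal to $b$ is closed and has large measure, and if it were admitted as $K$ no message could be sent. Second, $b$ must be generic over the data that define the bad pairs, namely $K$ and $a$. Third, a promise ``from now on every signal to $b$ is correct'' is cheap, because it can be kept by silence, and by \eqref{eq:rare} silence costs relative measure at most $2^{1-|\sigma|}$. So finitely many promises to different partners can be held at once.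

\subsection{What the memory must be}
Each triple will have the form $(\varphi_\gamma(\beta),\beta,\gamma)$ with $\beta$ in a set $C_\gamma\subseteq\gamma$ of \emph{partners} of $\gamma$. A condition for adding $x_\gamma$ is a stem, a closed set $K$ of large measure, and a finite set $E\subseteq C_\gamma$ of partners to whom promises have been made. To meet the first two points above, $K$ may depend only on the reals $x_\xi$ with $\xi$ below all partners of $\gamma$.

For (R2) we add at the start a Cohen-type real $g_H\in\mathbb X$ for each free set $H$ and arrange that $x_\gamma\in A(g_H)$ whenever $\gamma\in H$. For this, the closed sets used at stage $\gamma$ must not depend on $g_H$ when $\gamma\in H$.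

Now consider (R3). A null set $N$ in the final model is coded by countably many $g_{H_i}$ and by the reals $x_\xi$, $\xi<\beta$, for some countable $\beta$. Stage $\gamma$ remembers this code, and then $x_\gamma\notin N$, unless $\gamma<\beta$, or $\gamma\in H_i$ for some $i$, or $\gamma$ has a partner $\xi<\beta$. So (R3) holds if for each $\xi$ the set of $\gamma$ with partner $\xi$ is free and $\omega_1$ is not a countable union of free sets. These are the properties (T1) and (T2) of the next section. Some condition like (T1) is unavoidable: if $\xi\in C_\gamma$ then $x_\gamma$ signals to $x_\xi$ infinitely often, so all such $x_\gamma$ lie in the null set $A(x_\xi)$.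

Three difficulties remain. The extension contains new free sets, which must be covered by countably many old ones (Section~\ref{sec:neat}). A signal to one partner must not be an accidental signal to another (Section~\ref{sec:coding}). And the reals $x_\xi$ that stage $\gamma$ remembers may themselves have been chosen with knowledge of $g_H$, so forgetting $g_H$ at stage $\gamma$ is not obviously enough (Section~\ref{sec:symmetry}).

\section{A triple system on $\omega_1$}\label{sec:triples}

Let $\mathrm{Fn}(I,2)$ be the set of finite partial functions $I\to2$, ordered by reverse inclusion; it is ccc. Fix $\lambda$ as in Theorem~\ref{thm:main}; then $\lambda\ge 2^{\omega_1}=\omega_2$ in $L$. Let $V=L[c]$ with $c$ generic for $\mathrm{Fn}(\lambda,2)$. This forcing adds $\lambda$ distinct reals, and there are $(\lambda^{\omega})^{\omega_1}=\lambda$ nice names for subsets of $\omega_1$, so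
$$V\models 2^\omega=2^{\omega_1}=\lambda .$$

Suppose that sets $C_\gamma\subseteq\gamma$ and functions $\varphi_\gamma:C_\gamma\to\gamma$ with $\varphi_\gamma(\beta)<\beta$ are given for $\gamma<\omega_1$. Put
$$T=\{(\varphi_\gamma(\beta),\beta,\gamma):\gamma<\omega_1,\ \beta\in C_\gamma\},\qquad C^*_\beta=\{\gamma:\beta\in C_\gamma\},$$
and call $H\subseteq\omega_1$ \emph{free} if there are no $\alpha,\beta,\gamma\in H$ with $(\alpha,\beta,\gamma)\in T$. Subsets of free sets are free. Since $\alpha<\beta<\gamma$ for $(\alpha,\beta,\gamma)\in T$, singletons and $\emptyset$ are free.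

\begin{proposition}\label{prop:triples}
In $L$ there are $C_\gamma$ and $\varphi_\gamma$ $(\gamma<\omega_1)$ as above such that
\begin{enumerate}
\item[(T1)] every $C^*_\beta$ is free;
\item[(T2)] in $V$, $\omega_1$ is not a countable union of free sets.
\end{enumerate}
\end{proposition}

Property (T2) says that every coloring $\chi:\omega_1\to\omega$ in $V$ has a monochromatic triple of $T$. Consider first colorings in $L$. If at stage $\delta$ we guess $\chi\upharpoonright\delta$ correctly, we can pick for each color $k$ a pair $a<b<\delta$ of color $k$, put $b$ into $C_\delta$ and set $\varphi_\delta(b)=a$. Whatever color $\delta$ receives, a monochromatic triple results. For (T1) we want more: no element of $C_\delta$ is a partner of another. So a new $b$ must avoid $C^*_d$ for the finitely many $d$ already put into $C_\delta$. This can fail only if the color class is covered, up to a countable set, by finitely many sets $C_d^*$; call such a color small. All small colors are captured below one countable ordinal $\epsilon$, and if we also guess $\epsilon$ and keep $C_\delta$ above it, then $\delta$ itself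 cannot have a small color. For colorings in $V$ we guess a name, and pick a pair for every color and every condition.

Recall $\diamondsuit$, which holds in $L$: there are sets $A_\delta\subseteq\delta$ $(\delta<\omega_1)$ such that for every $A\subseteq\omega_1$ the set $\{\delta:A_\delta=A\cap\delta\}$ is stationary. For $\delta\le\omega_1$ write $R_\delta=\delta\times\omega\times\mathrm{Fn}(\delta,2)$.

\begin{lemma}\label{lem:guess}
In $L$ there are $\epsilon_\delta<\delta$ and $\chi_\delta\subseteq R_\delta$, for limit $\delta<\omega_1$, such that for all $\epsilon<\omega_1$ and $\chi^*\subseteq R_{\omega_1}$ the set $\{\delta:\epsilon_\delta=\epsilon,\ \chi_\delta=\chi^*\cap R_\delta\}$ is stationary.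
\end{lemma}

\begin{proof}
Let $\Phi:\omega_1\to R_{\omega_1}$ be a bijection. For $\xi=\zeta+n$ with $\zeta$ a limit or $0$ and $n<\omega$ let $e(\xi)=\zeta+2n$ and $o(\xi)=\zeta+2n+1$. The maps $e,o$ are injective with disjoint ranges and map each limit $\delta$ into itself. If $\{\xi<\delta:e(\xi)\in A_\delta\}$ is a singleton, let $\epsilon_\delta$ be its element, and otherwise let $\epsilon_\delta=0$. Let $\chi_\delta=\{\Phi(\xi):\xi<\delta,\ o(\xi)\in A_\delta\}\cap R_\delta$. Given $\epsilon$ and $\chi^*$, put $A=\{e(\epsilon)\}\cup\{o(\xi):\Phi(\xi)\in\chi^*\}$. For club many limit $\delta$ we have $\epsilon<\delta$ and $\Phi[\delta]=R_\delta$. If such a $\delta$ satisfies $A_\delta=A\cap\delta$, then $\epsilon_\delta=\epsilon$ and $\chi_\delta=\chi^*\cap R_\delta$.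
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:triples}]
\emph{Construction.} We recurse on $\delta<\omega_1$. If $\delta$ is not a limit, $C_\delta=\emptyset$. If $\delta$ is a limit, enumerate $\omega\times\mathrm{Fn}(\delta,2)$ as $\{(k_i,p_i):i<\omega\}$ and work in $\omega$ steps. At step $i$ let $S_i=\{b_j:j<i,\ b_j\text{ defined}\}$ and search for $a<b<\delta$ and $q\le p_i$ in $\mathrm{Fn}(\delta,2)$ such that
\begin{equation}\label{eq:search}
b\ge\epsilon_\delta,\qquad b>d\text{ for all }d\in S_i,\qquad C_b\cap S_i=\emptyset,\qquad (a,k_i,q),(b,k_i,q)\in\chi_\delta .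
\end{equation}
If the search succeeds, choose one solution $(a_i,b_i,q_i)$; otherwise leave $b_i$ undefined. Let $C_\delta$ be the set of all defined $b_i$, and $\varphi_\delta(b_i)=a_i$. The defined $b_i$ increase strictly with $i$, and $C_\delta\subseteq[\epsilon_\delta,\delta)$.

\emph{(T1).} Suppose $(\alpha,\beta,\gamma)\in T$ and $\beta,\gamma\in C^*_d$. Then $d\in C_\beta$, so $d<\beta$, and both $d$ and $\beta$ lie in $C_\gamma$. In the construction of $C_\gamma$ we have $d=b_j$ and $\beta=b_i$ with $j<i$. So $d\in S_i$, and \eqref{eq:search} gives $d\notin C_\beta$, a contradiction.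

\emph{(T2).} Suppose that $V$ contains $\chi:\omega_1\to\omega$ without a monochromatic triple of $T$. A nice name for $\chi\subseteq\omega_1\times\omega$ consists of $\aleph_1$ countable antichains, so it involves only coordinates in some $A\subseteq\lambda$ with $A\in L$ and $|A|=\aleph_1$. Thus $\chi$ lies in the extension of $L$ by $\mathrm{Fn}(A,2)$, which is isomorphic to $\mathbb C=\mathrm{Fn}(\omega_1,2)$. So in $L$ there are a $\mathbb C$-name $\dot\chi$ and $p_*\in\mathbb C$ forcing that $\dot\chi:\omega_1\to\omega$ has no monochromatic triple.

In the extension by $\mathbb C$, call $k<\omega$ \emph{small} if $\chi^{-1}(k)\setminus\bigcup_{d\in D}C^*_d$ is countable for some finite $D\subseteq\omega_1$. Choosing one $D$ for each small $k$, some countable ordinal bounds all these $D$ and all the countable remainders. Hence there are $p_1\le p_*$ and $\epsilon<\omega_1$ with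
\begin{equation}\label{eq:small}
p_1\Vdash\ \dot\chi^{-1}(k)\subseteq\epsilon\cup\textstyle\bigcup_{d<\epsilon}C^*_d\ \text{ for every small }k .
\end{equation}
Let $\chi^*=\{(\alpha,k,q)\in R_{\omega_1}:q\Vdash\dot\chi(\alpha)=k\}$. Work in $L$ and let $\theta$ be a large regular cardinal. Along a continuous chain of countable $M\prec H(\theta)$ containing $p_1,\epsilon,\dot\chi$ and $\langle C_\gamma,\varphi_\gamma\rangle_{\gamma<\omega_1}$, the ordinals $M\cap\omega_1$ form a club of limit ordinals. By Lemma~\ref{lem:guess} there is such an $M$ for which $\delta=M\cap\omega_1$ satisfies $\epsilon_\delta=\epsilon$ and $\chi_\delta=\chi^*\cap R_\delta$. We have $M\cap\mathbb C=\mathrm{Fn}(\delta,2)$, because $M$ contains its finite subsets and includes its finite elements.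

Take $p'\le p_1$ and $k$ with $p'\Vdash\dot\chi(\delta)=k$. Since $\epsilon<\delta$ and $C_\delta\subseteq[\epsilon,\delta)$, we have $\delta\notin\epsilon\cup\bigcup_{d<\epsilon}C_d^*$, so by \eqref{eq:small} $p'$ forces that $k$ is not small. Let $p=p'\upharpoonright\delta\in M$; note $p\le p_1$, as $p_1\in\mathrm{Fn}(\delta,2)$. Some extension of $p$, namely $p'$, forces that $k$ is not small, so by elementarity some $q\le p$ in $M$ does. Let $i$ be the step in the construction of $C_\delta$ with $(k_i,p_i)=(k,q)$. The finite set $S_i\subseteq\delta$ belongs to $M$, and $q$ forces that $\dot\chi^{-1}(k)\setminus\bigcup_{d\in S_i}C_d^*$ is uncountable. So there are $q'\le q$ and $a<b<\omega_1$ such that $q'\Vdash\dot\chi(a)=\dot\chi(b)=k$, $b\ge\epsilon$, $b$ is above $S_i$, and $b\notin C^*_d$ for $d\in S_i$, that is, $C_b\cap S_i=\emptyset$. By elementarity we may take $q',a,b\in M$, and then they satisfy \eqref{eq:search}. So the search at step $i$ succeeds and yields some $(a_i,b_i,q_i)$ with $q_i\in\mathrm{Fn}(\delta,2)$, $q_i\le q\le p'\upharpoonright\delta$ and $q_i\Vdash\dot\chi(a_i)=\dot\chi(b_i)=k$.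 As $q_i$ has domain inside $\delta$ and extends $p'\upharpoonright\delta$, the union $q_i\cup p'$ is a condition below $p_*$. It forces $\dot\chi(a_i)=\dot\chi(b_i)=\dot\chi(\delta)=k$, and $(a_i,b_i,\delta)\in T$, a contradiction.
\end{proof}

From now on the ground model is $V$. Let $\mathcal H$ be the set of all free subsets of $\omega_1$ in $V$, so $|\mathcal H|\le 2^{\omega_1}=2^\omega$, and let
$$\rho_\gamma=\min(C_\gamma\cup\{\gamma\}).$$
Thus $\rho_\gamma\le\gamma$, and $\rho_\gamma\le\beta$ for every partner $\beta\in C_\gamma$.

\section{The iteration}\label{sec:iteration}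

\subsection{Codes}
Through a fixed computable enumeration of the stems, sets and sequences of sets of stems are identified with reals. A closed set $K\subseteq\mathbb X$ is identified with its tree $\{\sigma:[\sigma]\cap K\ne\emptyset\}$, and in a forcing extension $K$ denotes the set of branches of this tree. An open set is coded by a set of stems whose cylinders it is the union of. The operations $K\cap K'$, $K\cap[\sigma]$, $K\setminus U$ ($U$ open) and the number $\mu(K)$ are Borel in the codes. Indeed, by compactness, $[\tau]$ meets $K\cap K'$ iff for every $n\ge|\tau|$ some extension of $\tau$ of length $n$ is in both trees; $[\tau]$ meets $K\setminus U$ iff no finite set of cylinders from the code of $U$ covers $K\cap[\tau]$; and $\mu(K)$ is the infimum over $n$ of the fraction of stems of length $n$ in the tree. The same descriptions show that measures, inclusions and disjointness of such sets do not change in forcing extensions.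

For a countable ordinal $\rho$, a \emph{Borel function coded in $V$}, $f:\mathbb X^\omega\times\mathbb X^\rho\to2^\omega$, is given by a sequence in $V$ of Borel codes for the sets $\{z:f(z)(n)=1\}$, where $\rho$ is identified with a subset of $\omega$ by an injection in $V$. In an extension the codes are re-evaluated and give a total function. Identities between such functions, like $h=f\circ f'$, are $\Pi^1_1$ in the codes and therefore absolute.

\subsection{The frame of the iteration}
Let $P_0$ be the set of finite partial functions $r$ on $\mathcal H\times\omega$ with $r(H,k)\in B_k$, ordered by reverse inclusion. It adds reals $g_H\in\mathbb X$ $(H\in\mathcal H)$. We define a finite support iteration $\langle P_\gamma:\gamma\le\omega_1\rangle$ that starts with $P_0$, with $P_{\gamma+1}=P_\gamma*\dot Q_\gamma$, where $Q_\gamma$ has a largest element $\mathbf 1\in V$ and adds $x_\gamma\in\mathbb X$. Because we shall let automorphisms act on the iteration, we fix its form. For each $\beta$ let $\theta_\beta$ be a large regular cardinal with $P_\beta\in H(\theta_\beta)$. A condition $p\in P_\gamma$ consists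 of $p(*)\in P_0$ and $P_\beta$-names $p(\beta)\in H(\theta_\beta)$ for $\beta<\gamma$ such that $p\upharpoonright\beta\Vdash p(\beta)\in\dot Q_\beta$ and the \emph{support} $\mathrm{supp}(p)=\{\beta:p(\beta)\neq\check{\mathbf 1}\}$ is finite. We put $q\le p$ iff $q(*)\supseteq p(*)$ and $q\upharpoonright\beta\Vdash q(\beta)\le p(\beta)$ for all $\beta<\gamma$. For $\beta<\gamma$ we view $P_\beta$ as a subset of $P_\gamma$ by filling in $\check{\mathbf 1}$. If $G_\gamma$ is $P_\gamma$-generic and $\beta<\gamma$, then $G_\beta=G_\gamma\cap P_\beta$ is $P_\beta$-generic, $G(\beta)=\{p(\beta)[G_\beta]:p\in G_\gamma\}$ is $Q_\beta$-generic over $V[G_\beta]$, and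
\begin{equation}\label{eq:member}
p\upharpoonright(\beta+1)\in G_{\beta+1}\iff p\upharpoonright\beta\in G_\beta\text{ and }p(\beta)[G_\beta]\in G(\beta).
\end{equation}
An element of $Q_\beta$ will be a triple of a stem, a tree and a finite set of ordinals. Any condition can be extended to decide the stem and the finite set, and the tree has the name $\{(\check\tau,r):r\Vdash\check\tau\in\dot K\}\in H(\theta_\beta)$, so the restriction to $H(\theta_\beta)$ loses nothing. The model $V[G_\gamma]$ contains all $g_H$ and the reals $x_\xi$ with $\xi<\gamma$.

\subsection{The memory and the forcing at stage $\gamma$}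
Work in $V[G_\gamma]$. The \emph{memory} $\mathcal M_\gamma$ is the set of all reals
$$f\big(\langle g_{H_i}\rangle_{i<\omega},\langle x_\xi\rangle_{\xi<\rho_\gamma}\big),$$
where $f$ is a Borel function coded in $V$ and $\langle H_i\rangle_{i<\omega}\in V$ is a sequence in $\mathcal H$ with $\gamma\notin H_i$ for all $i$. Then
\begin{enumerate}
\item[(M1)] $\mathcal M_\gamma\subseteq V[G_{\rho_\gamma}]$;
\item[(M2)] $\mathcal M_\gamma$ contains the reals of $V$ and is closed under Borel functions of finitely many variables coded in $V$.
\end{enumerate}
For (M2), constant functions (with all $H_i=\emptyset$) give the reals of $V$, and finitely many sequences $\langle H_i\rangle$ can be interleaved into one.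

Let $E\subseteq C_\gamma$ be finite and $n<\omega$. A point $x\in\mathbb X$ is \emph{legal for $(n,E)$} if for every $\beta\in E$ every signal $k\ge n$ of $x$ to $x_\beta$ is correct for $x_{\varphi_\gamma(\beta)}$; explicitly, for all $k\in3\omega$ with $k\ge n$ and all $\beta\in E$,
$$x(k)=x_\beta(k)\ \Longrightarrow\ x(k+1)=x_\beta(k+1)+\mathrm{pad}_{k+1}\big(x_{\varphi_\gamma(\beta)}(\nu(k))\big).$$
A stem $\sigma$ is legal for $(n,E)$ if this holds for those $k$ with $k+1<|\sigma|$. A point is legal iff arbitrarily long initial stems of it are, iff all are.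

\begin{definition}
The conditions of $Q_\gamma$ are the triples $(\sigma,K,E)$ such that $\sigma$ is a stem with $|\sigma|\in3\omega$; $K\subseteq[\sigma]$ is closed, $K\in\mathcal M_\gamma$ and $\mu_\sigma(K)>7/8$; and $E\subseteq C_\gamma$ is finite with $|E|\,2^{1-|\sigma|}<1/8$. Put $(\sigma',K',E')\le(\sigma,K,E)$ iff $\sigma'\supseteq\sigma$, $K'\subseteq K$, $E'\supseteq E$ and $\sigma'$ is legal for $(|\sigma|,E)$. The real $x_\gamma$ is the union of the stems of the conditions in $G(\gamma)$.
\end{definition}

The order is transitive. Let $(\sigma'',K'',E'')\le(\sigma',K',E')\le(\sigma,K,E)$, $\beta\in E$, and $k\in3\omega$ with $k\ge|\sigma|$ and $k+1<|\sigma''|$. If $k<|\sigma'|$ then $k+1<|\sigma'|$, because $k$ and $|\sigma'|$ are multiples of $3$, and the legality of $\sigma'$ applies. If $k\ge|\sigma'|$, the legality of $\sigma''$ for $(|\sigma'|,E')$ applies, as $\beta\in E'$. The largest element is $\mathbf 1=(\emptyset,\mathbb X,\emptyset)$.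

The points that keep the promises by silence form the set
$$\mathrm{Sil}(\sigma,E)=\{x\in[\sigma]:x(k)\ne x_\beta(k)\text{ for all }\beta\in E,\ k\in3\omega,\ k\ge|\sigma|\}.$$
They are legal for $(|\sigma|,E)$, and by \eqref{eq:rare}
\begin{equation}\label{eq:sil}
\mu_\sigma(\mathrm{Sil}(\sigma,E))\ge1-|E|\,2^{1-|\sigma|}.
\end{equation}
This set is defined from the partners' reals, which the memory omits. We use it to choose stems and never as the closed part of a condition.

For $\eta>0$ call $(\sigma,K,E)\in Q_\gamma$ \emph{$\eta$-good} if $\mu_\sigma(K)>1-\eta$ and $|E|\,2^{1-|\sigma|}<\eta$. Almost every extension in this paper is produced by the following lemma: find a positive-measure set of legal points with the desired feature, and cut one of its density points at a long enough stem.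

\begin{lemma}[Extension]\label{lem:ext}
In $V[G_\gamma]$ let $(\sigma,K,E)\in Q_\gamma$, let $K_1\subseteq K$ be closed with $K_1\in\mathcal M_\gamma$, let $E_1$ be finite with $E\subseteq E_1\subseteq C_\gamma$, and let $Z\subseteq K_1$ be measurable with $\mu(Z)>0$ and all points of $Z$ legal for $(|\sigma|,E)$. Then for almost every $x\in Z$, every $\eta>0$ and all large $n\in 3\omega$, the triple $(x\upharpoonright n,K_1\cap[x\upharpoonright n],E_1)$ is an $\eta$-good condition below $(\sigma,K,E)$.
\end{lemma}

\begin{proof}
Let $x\in Z$ be a density point of $Z$. Then $\mu_{x\upharpoonright n}(K_1)\ge\mu_{x\upharpoonright n}(Z)\to1$. For large $n\in3\omega$ we have $n\ge|\sigma|$, $\mu_{x\upharpoonright n}(K_1)>\max(1-\eta,7/8)$ and $|E_1|2^{1-n}<\min(\eta,1/8)$. By (M2), $K_1\cap[x\upharpoonright n]\in\mathcal M_\gamma$. So the triple is an $\eta$-good condition. Since $x\in K\subseteq[\sigma]$, the stem $x\upharpoonright n$ extends $\sigma$, and it is legal for $(|\sigma|,E)$ because $x$ is.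
\end{proof}

\begin{lemma}\label{lem:basic}
Work in $V[G_\gamma]$.
\begin{enumerate}
\item[(a)] For every $\eta>0$, $m<\omega$ and finite $E_0\subseteq C_\gamma$, the $\eta$-good conditions $(\sigma,K,E)$ with $|\sigma|\ge m$ and $E\supseteq E_0$ are dense in $Q_\gamma$. In particular $x_\gamma\in\mathbb X$.
\item[(b)] If $(\sigma,K,E)\in G(\gamma)$, then $x_\gamma\in K$ and $x_\gamma$ is legal for $(|\sigma|,E)$.
\item[(c)] Any at most three conditions of $Q_\gamma$ with the same stem have a common lower bound.
\item[(d)] If a real in $\mathcal M_\gamma$ codes open sets $U_n$ with $\mu(U_n)\le2^{-n}$, then $x_\gamma\notin\bigcap_nU_n$.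
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given $(\sigma,K,E)$, the set $Z=K\cap\mathrm{Sil}(\sigma,E)$ has $\mu_\sigma(Z)>7/8-1/8$ by \eqref{eq:sil}. Apply Lemma~\ref{lem:ext} with $K_1=K$ and $E_1=E\cup E_0$.

(b) By (a), $G(\gamma)$ contains conditions with arbitrarily long stems, and each has a common extension with $(\sigma,K,E)$ in $G(\gamma)$. So for arbitrarily large $n$ there is $(x_\gamma\upharpoonright n,K',E')\le(\sigma,K,E)$. Then $x_\gamma\upharpoonright n$ is legal for $(|\sigma|,E)$, and $\emptyset\neq K'\subseteq K\cap[x_\gamma\upharpoonright n]$ shows that $x_\gamma\upharpoonright n$ is in the tree of $K$.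

(c) Let $(\sigma,K^i,E^i)$, $i<3$, be conditions, $K_1=\bigcap_iK^i\in\mathcal M_\gamma$ and $E_1=\bigcup_iE^i$. Then $\mu_\sigma(K_1)>1-3/8$, and $\mu_\sigma(\mathrm{Sil}(\sigma,E_1))>1-3/8$ by \eqref{eq:sil}. Since $5/8+5/8>1$, the set $Z=K_1\cap\mathrm{Sil}(\sigma,E_1)$ has positive measure, and its points are legal for each $(|\sigma|,E^i)$. Apply Lemma~\ref{lem:ext} to each of the three conditions with the same $K_1,E_1,Z$. For almost every $x\in Z$ and large $n$ the triple $(x\upharpoonright n,K_1\cap[x\upharpoonright n],E_1)$ lies below all three.

(d) Given $(\sigma,K,E)$, we have $K\setminus U_n\in\mathcal M_\gamma$ by (M2) and $\mu_\sigma(K\setminus U_n)>7/8$ for large $n$, so $(\sigma,K\setminus U_n,E)$ is a condition below $(\sigma,K,E)$. Hence $G(\gamma)$ contains a condition whose closed set is disjoint from some $U_n$, and (b) gives $x_\gamma\notin U_n$.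
\end{proof}

The constants $7/8$ and $1/8$ are chosen for (c), and the number three is the size of a triple.

\section{Neat conditions, new free sets and new reals}\label{sec:neat}

From now on $P=P_{\omega_1}$ and $G$ is $P$-generic over $V$. We pass to a dense set of conditions whose finite data are decided.

\begin{definition}
A condition $p\in P_\gamma$ is \emph{neat} if for each $\beta\in\mathrm{supp}(p)$ the name $p(\beta)$ is the canonical name of the triple $(\check\sigma_\beta,\dot K_\beta,\check E_\beta)$, where $\sigma_\beta,E_\beta\in V$ and $\dot K_\beta$ is the canonical name of $f_\beta(\langle\dot g_{H^\beta_i}\rangle_{i<\omega},\langle\dot x_\xi\rangle_{\xi<\rho_\beta})$ for a Borel function $f_\beta$ coded in $V$ and a sequence $\langle H^\beta_i\rangle_{i<\omega}\in V$ in $\mathcal H$ with $\beta\notin H^\beta_i$. A neat $p$ is \emph{sharp} if, listing $\mathrm{supp}(p)$ in decreasing order as $\beta_1>\dots>\beta_m$,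
$$p\upharpoonright\beta_j\Vdash\mu_{\sigma_{\beta_j}}(\dot K_{\beta_j})>1-4^{-(j+3)}\qquad(1\le j\le m).$$
\end{definition}

Sharpness makes the losses of measure along the support summable; it is used only in Lemma~\ref{lem:unpredictable}. The support is counted from the top because a condition is made neat from the top down, and new, lower coordinates appear on the way.

\begin{lemma}\label{lem:sharp}
The sharp conditions are dense in each $P_\gamma$.
\end{lemma}

\begin{proof}
Let $p^0\in P_\gamma$. If $p^{j-1}$ is defined and has empty support, stop. Otherwise let $\beta_j=\max\mathrm{supp}(p^{j-1})$. By Lemma~\ref{lem:basic}(a), $p^{j-1}\upharpoonright\beta_j$ forces that $p^{j-1}(\beta_j)$ has a $4^{-(j+3)}$-good extension $(\sigma,K,E)$ with nonempty stem, and by definition of $\mathcal M_{\beta_j}$ the tree $K$ has the form $f(\langle g_{H_i}\rangle,\langle x_\xi\rangle_{\xi<\rho_{\beta_j}})$ with $f,\langle H_i\rangle\in V$. Take $p^j\le p^{j-1}\upharpoonright\beta_j$ in $P_{\beta_j}$ deciding suitable $\sigma,E,f,\langle H_i\rangle$, and let $\dot q_j$ be the resulting canonical name; $\dot q_j\neq\check{\mathbf 1}$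 as $\sigma\neq\emptyset$. Since $\beta_1>\beta_2>\cdots$, the process stops at some $p^m$. Let $p(*)=p^m(*)$, $p(\beta_j)=\dot q_j$, and $p(\beta)=\check{\mathbf 1}$ elsewhere. By induction on $j=m,m-1,\dots,1$, $p\upharpoonright\beta_j$ is a condition below $p^j$ and $p\upharpoonright(\beta_j+1)$ is a condition below $p^{j-1}$. So $p\le p^0$, and $p$ is sharp.
\end{proof}

The reals $g_H$ exist only for free sets $H\in V$. The next lemma handles the free sets of $V[G]$: if any three conditions of the same type are compatible, then the ordinals that conditions of one type put into a free set cannot contain a triple.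

\begin{lemma}\label{lem:linked}
The set of neat conditions of $P$ is a union $\bigcup_{n<\omega}\Delta_n$ such that any three members of a single $\Delta_n$ have a common lower bound. In particular $P$ is ccc. Moreover every free $H'\subseteq\omega_1$ in $V[G]$ is covered by countably many members of $\mathcal H$.
\end{lemma}

\begin{proof}
Since $|\mathcal H|\le2^\omega$, there are in $V$ injections $\iota:\mathcal H\to2^\omega$ and $\iota':\omega_1\to2^\omega$. For a neat $p$ let $l$ be least such that the strings $\iota(H)\upharpoonright l$ are distinct for the finitely many $H$ occurring in $\mathrm{dom}\,p(*)$ and the strings $\iota'(\beta)\upharpoonright l$ are distinct for $\beta\in\mathrm{supp}(p)$. The \emph{type} of $p$ consists of $l$ and the finite sets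
$$\{(\iota(H)\upharpoonright l,\,k,\,p(*)(H,k)):(H,k)\in\mathrm{dom}\,p(*)\},\qquad\{(\iota'(\beta)\upharpoonright l,\,\sigma_\beta):\beta\in\mathrm{supp}(p)\}.$$
There are countably many types; let the $\Delta_n$ be the corresponding classes. Let $p,p'$ have the same type and $(H,k)\in\mathrm{dom}\,p(*)\cap\mathrm{dom}\,p'(*)$. Then there is $(H'',k)\in\mathrm{dom}\,p'(*)$ with $\iota(H'')\upharpoonright l=\iota(H)\upharpoonright l$ and $p'(*)(H'',k)=p(*)(H,k)$. Both $H$ and $H''$ occur in $\mathrm{dom}\,p'(*)$, so $H''=H$ by the choice of $l$, and $p(*),p'(*)$ agree at $(H,k)$. The same argument with $\iota'$ shows that $p$ and $p'$ have the same stem at each common point of their supports.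

Let $p^0,p^1,p^2$ have the same type. The union $q$ of the $p^i(*)$ is in $P_0$. Go through the union of the supports in increasing order. Suppose that at the point $\beta$ we have $q\in P_\beta$ below all $p^i\upharpoonright\beta$. Then $q$ forces that the names $p^i(\beta)$ with $\beta\in\mathrm{supp}(p^i)$ are conditions of $Q_\beta$ with the same stem, so they have a common lower bound by Lemma~\ref{lem:basic}(c). Extend $q$ in $P_\beta$ to obtain a name for it and append the name at $\beta$. The result is below all $p^i\upharpoonright(\beta+1)$. After finitely many steps we have a common lower bound. An antichain of neat conditions meets each $\Delta_n$ at most once and neat conditions are dense, so $P$ is ccc.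

Let $p_0\in G$ force that $\dot H'$ is free. In $V$ put
$$H_n=\{\gamma:\ \exists p\in\Delta_n\ (p\le p_0\text{ and }p\Vdash\gamma\in\dot H')\}.$$
If $H_n$ contained a triple of $T$, a common lower bound of three witnesses would be below $p_0$ and force the triple into $\dot H'$. So $H_n\in\mathcal H$. If $\gamma\in H'$, then by density some neat $p\le p_0$ in $G$ forces $\gamma\in\dot H'$, so $\gamma\in\bigcup_nH_n$.
\end{proof}

\begin{remark}
The bound $|\mathcal H|\le2^\omega$ is necessary for the lemma. Suppose a dense set is $\bigcup_n\Delta_n$ with pairwise compatible members in each $\Delta_n$, and put $A_H=\{n:\exists p\in\Delta_n\ p(*)(H,1)=0\}$. For $H\neq H'$ some $p\in\Delta_n$ has $p(*)(H,1)=0$ and $p(*)(H',1)=1$, so $n\in A_H\setminus A_{H'}$, and $H\mapsto A_H$ is injective. On the other hand the successor ordinals form a free set, since $C_\gamma=\emptyset$ for them, so $|\mathcal H|=2^{\omega_1}$. This is why we cannot force over $L$ itself, where $2^{\omega_1}>2^\omega$, and why (T2) has to survive the addition of Cohen reals.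
\end{remark}

For (R3) we need to know that every real of $V[G]$ is a Borel function of the generic reals. The point is that membership of a neat condition in $G$ can be read off from them.

\begin{lemma}\label{lem:star}
A neat $p\in P$ belongs to $G$ iff
\begin{enumerate}
\item[$(\bigstar)$] $g_H(k)=p(*)(H,k)$ for all $(H,k)\in\mathrm{dom}\,p(*)$, and for each $\beta\in\mathrm{supp}(p)$: $\sigma_\beta\subseteq x_\beta$, $x_\beta$ is a branch of $K_\beta=f_\beta(\langle g_{H^\beta_i}\rangle_i,\langle x_\xi\rangle_{\xi<\rho_\beta})$, and $x_\beta$ is legal for $(|\sigma_\beta|,E_\beta)$.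
\end{enumerate}
\end{lemma}

\begin{proof}
If $p\in G$, then $(\bigstar)$ holds by Lemma~\ref{lem:basic}(b). Assume $(\bigstar)$. Then $p(*)\in G_0$. By \eqref{eq:member} and induction along the support, it suffices to fix $\beta\in\mathrm{supp}(p)$ with $p\upharpoonright\beta\in G_\beta$ and to show that $(\sigma,K,E)=(\sigma_\beta,K_\beta,E_\beta)$, which is then a condition of $Q_\beta$, lies in $G(\beta)$. In $V[G_\beta]$ let $D$ be the set of $(\sigma',K',E')\in Q_\beta$ with one of the following properties:
\begin{enumerate}
\item[(1)] $(\sigma',K',E')\le(\sigma,K,E)$;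
\item[(2)] $|\sigma'|\ge|\sigma|$ and $\sigma'\not\supseteq\sigma$;
\item[(3)] $\sigma'\supseteq\sigma$ and $\sigma'$ is not legal for $(|\sigma|,E)$;
\item[(4)] $K'\cap K=\emptyset$.
\end{enumerate}

$D$ is dense. By Lemma~\ref{lem:basic}(a) it is enough to extend into $D$ a condition $(\sigma',K',E')$ with $|\sigma'|\ge|\sigma|$ and $E'\supseteq E$. If (2) or (3) holds we are done, so let $\sigma'\supseteq\sigma$ be legal for $(|\sigma|,E)$. The set $Z=K'\cap\mathrm{Sil}(\sigma',E')$ has positive measure by \eqref{eq:sil}.

If $\mu(Z\cap K)>0$, apply Lemma~\ref{lem:ext} to $(\sigma',K',E')$ with $K_1=K'\cap K$, $E_1=E'$ and the set $Z\cap K$. We get $(x\upharpoonright n,K'\cap K\cap[x\upharpoonright n],E')\le(\sigma',K',E')$ with $x\in Z$. The stem $x\upharpoonright n$ is legal for $(|\sigma|,E)$: at blocks $k<|\sigma'|$ because $\sigma'$ is, and at blocks $k\ge|\sigma'|$ because $x\in\mathrm{Sil}(\sigma',E')$ and $E\subseteq E'$. So (1) holds for the new condition.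

If $\mu(Z\cap K)=0$, apply Lemma~\ref{lem:ext} to $(\sigma',K',E')$ with $K_1=K'$, $E_1=E'$ and the set $Z\setminus K$. As $x\notin K$ and $K$ is closed, $[x\upharpoonright n]\cap K=\emptyset$ for large $n$, and (4) holds for the new condition.

Now take $(\sigma',K',E')\in G(\beta)\cap D$. Both $\sigma$ and $\sigma'$ are initial segments of $x_\beta$, which excludes (2). Since $x_\beta$ is legal for $(|\sigma|,E)$, so is $\sigma'$, which excludes (3). By $(\bigstar)$ and Lemma~\ref{lem:basic}(b), $x_\beta\in K\cap K'$, which excludes (4). So (1) holds and $(\sigma,K,E)\in G(\beta)$.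
\end{proof}

\begin{lemma}[Reading of names]\label{lem:read}
For every real $y\in V[G]$ there are $\beta<\omega_1$, a sequence $\langle H_i\rangle_{i<\omega}\in V$ in $\mathcal H$ and a Borel function $f$ coded in $V$ with $y=f(\langle g_{H_i}\rangle_{i<\omega},\langle x_\xi\rangle_{\xi<\beta})$.
\end{lemma}

\begin{proof}
Let $\Vdash\dot y\in2^\omega$. In $V$ choose for each $n$ a maximal antichain $A_n$ of neat conditions deciding $\dot y(n)$; it is countable by Lemma~\ref{lem:linked}. Let $\beta<\omega_1$ be above the supports of all members of $\bigcup_nA_n$, and let $\langle H_i\rangle$ list $\emptyset$ and the countably many sets in $\mathcal H$ that occur in their $*$-parts or neat names. For $p\in\bigcup_nA_n$, $(\bigstar)$ is a Borel condition on $(\langle g_{H_i}\rangle_i,\langle x_\xi\rangle_{\xi<\beta})$ with a code in $V$. By Lemma~\ref{lem:star}, $y(n)=1$ iff some $p\in A_n$ with $p\Vdash\dot y(n)=1$ satisfies $(\bigstar)$. This defines $f$.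
\end{proof}

\section{Coding along the triples}\label{sec:coding}

We now prove (R1). The following lemma isolates the averaging step of Example~\ref{ex:three}: most ways of prescribing finitely many blocks leave room for an extension.

\begin{lemma}[Averaging]\label{lem:avg}
Let $(\sigma,K,E)\in Q_\gamma$ be $\frac1{64}$-good and let $I\subseteq\omega\setminus|\sigma|$ be finite. For $u\in\prod_{i\in I}B_i$ let $d(u)$ be the relative measure of $K$ in the cylinder $\{x\in[\sigma]:x\upharpoonright I=u\}$. Then the fraction of $u$ with $d(u)\le7/8$ is $<1/8$, and if $d(u)>7/8$ then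
$$Z(u)=\{x\in K:\ x\upharpoonright I=u,\ \ x(k)\ne x_\xi(k)\text{ for all }\xi\in E,\ k\in3\omega\setminus I,\ k\ge|\sigma|\}$$
has positive measure.
\end{lemma}

\begin{proof}
The average of $1-d(u)$ over all $u$ is $1-\mu_\sigma(K)<1/64$, so Markov's inequality with $c=1/8$ gives the first claim. Blocks outside $I$ are independent of those in $I$, so within the cylinder the points with $x(k)=x_\xi(k)$ for some $\xi\in E$ and $k\ge|\sigma|$, $k\notin I$, have relative measure $\le|E|2^{1-|\sigma|}<1/64$. Hence $Z(u)$ has relative measure $>7/8-1/64$.
\end{proof}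

In the example, the partner $b$ was random over the data defining the bad pairs. The real $x_\beta$ is not random over $V[G_\beta]$, since it forgets part of that model. The next lemma is the substitute, and it holds over the whole of $V[G_\beta]$: the choice of stems is not restricted by the memory.

\begin{lemma}\label{lem:escape}
In $V[G_\beta]$ let $J\subseteq3\omega$ be infinite and let $\mathrm{Bad}(k)\subseteq B_k\times B_{k+1}$ have fraction $\le1/4$ for $k\in J$. Then in $V[G_{\beta+1}]$ there are infinitely many $k\in J$ with $(x_\beta(k),x_\beta(k+1))\notin\mathrm{Bad}(k)$.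
\end{lemma}

\begin{proof}
Let $k_0<\omega$ and let $(\sigma,K,E)\in Q_\beta$ be $\frac1{64}$-good. By Lemma~\ref{lem:basic}(a) it suffices to find an extension whose stem avoids $\mathrm{Bad}(k)$ at some $k\in J$, $k\ge k_0$. Take $k\in J$ with $k\ge\max(k_0,|\sigma|)$ and $I=\{k,k+1\}$. The pairs $(s,t)$ with $s=x_\xi(k)$ for some $\xi\in E$ have fraction $\le|E|2^{-k}<1/64$. Since $1/4+1/8+1/64<1$, there is $u=(s,t)\notin\mathrm{Bad}(k)$ with $d(u)>7/8$ and $s\ne x_\xi(k)$ for all $\xi\in E$. Then $Z(u)\subseteq K\cap\mathrm{Sil}(\sigma,E)$, and Lemma~\ref{lem:ext} with $K_1=K$, $E_1=E$, $Z=Z(u)$ and $n>k+1$ gives an extension whose stem has blocks $s,t$ at $k,k+1$.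
\end{proof}

\begin{lemma}\label{lem:differ}
In $V[G_\beta]$ let $J\subseteq\omega$ be infinite and $y\in\mathbb X$. Then $x_\beta(k)\ne y(k)$ for infinitely many $k\in J$. In particular $\beta\mapsto x_\beta$ is injective.
\end{lemma}

\begin{proof}
Let $k_0<\omega$ and let $(\sigma,K,E)\in Q_\beta$ with $2^{1-|\sigma|}<1/8$; such conditions are dense. By \eqref{eq:rare} and \eqref{eq:sil}, the set $Z$ of $x\in K\cap\mathrm{Sil}(\sigma,E)$ with $x(k)\neq y(k)$ for all $k\ge|\sigma|$ has $\mu_\sigma(Z)>7/8-1/8-1/8$. Take $k\in J$ with $k\ge\max(k_0,|\sigma|)$ and apply Lemma~\ref{lem:ext} with $K_1=K$, $E_1=E$ and $n>k$. For injectivity let $\xi<\beta$, $y=x_\xi$ and $J=\omega$.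
\end{proof}

\begin{lemma}[Coding]\label{lem:code}
If $(\alpha,\beta,\gamma)\in T$, then $x_\alpha\le_Tx_\beta\oplus x_\gamma$.
\end{lemma}

\begin{proof}
Here $\beta\in C_\gamma$ and $\alpha=\varphi_\gamma(\beta)<\beta$. By Lemma~\ref{lem:basic}(a),(b) some condition in $G(\gamma)$ has $\beta$ in its third coordinate, and with $k_1$ the length of its stem all signals $k\ge k_1$ of $x_\gamma$ to $x_\beta$ are correct for $x_\alpha$. By Lemma~\ref{lem:decode} it remains to show that for each $j$ there are arbitrarily large signals $k$ of $x_\gamma$ to $x_\beta$ with $\nu(k)=j$.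

Work in $V[G_\gamma]$. Let $(\sigma,K,E)\in Q_\gamma$ be $\frac1{64}$-good with $\beta\in E$ and let $k_0\ge|\sigma|$. By Lemma~\ref{lem:basic}(a) it suffices to find an extension whose stem agrees with $x_\beta$ at some block in $J=\{k\in3\omega:k\ge k_0,\ \nu(k)=j\}$. We need a block $k\in J$ at which the correct message leaves $K$ large and at which $x_\beta(k)$ differs from $x_\xi(k)$ for all other $\xi\in E$, so that the signal reaches no other partner.

For $k\in J$ apply Lemma~\ref{lem:avg} with $I=\{k,k+1\}$ and let $\mathrm{Bad}_0(k)=\{(s,t):d(s,t)\le7/8\}$, a set of fraction $<1/8$. The sequence $\mathrm{Bad}_0$ is defined from $K$ alone. This is where the memory is used: by (M1) and $\rho_\gamma\le\beta$ we have $K\in V[G_\beta]$, so $\mathrm{Bad}_0\in V[G_\beta]$. Put $w_k=\mathrm{pad}_{k+1}(x_\alpha(j))$ and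
$$\mathrm{Bad}(k)=\{(s,t):(s,t+w_k)\in\mathrm{Bad}_0(k)\}\cup\{(s,t):s=x_\xi(k)\text{ for some }\xi\in E\cap\beta\}.$$
Since $\alpha<\beta$, this sequence is in $V[G_\beta]$ too, and $\mathrm{Bad}(k)$ has fraction $\le1/8+|E|2^{-k}\le1/4$ because $k\ge|\sigma|$. By Lemma~\ref{lem:escape} the set $J_0$ of $k\in J$ with $(x_\beta(k),x_\beta(k+1))\notin\mathrm{Bad}(k)$ is infinite, and $J_0\in V[G_{\beta+1}]$. This takes care of the partners below $\beta$.

Let $\xi_1<\dots<\xi_r$ list the elements of $E$ above $\beta$; they are below $\gamma$. Put $J_i=\{k\in J_{i-1}:x_{\xi_i}(k)\ne x_\beta(k)\}$. Inductively $J_{i-1}$ and $x_\beta$ are in $V[G_{\xi_i}]$, so $J_i$ is infinite by Lemma~\ref{lem:differ} at stage $\xi_i$, and $J_i\in V[G_{\xi_i+1}]$. Fix $k\in J_r$. Then $x_\xi(k)\neq x_\beta(k)$ for all $\xi\in E\setminus\{\beta\}$.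

Let $s=x_\beta(k)$ and $t=x_\beta(k+1)+w_k$. Since $k\in J_0$, $(s,t)\notin\mathrm{Bad}_0(k)$, so $Z(s,t)$ has positive measure. Let $x\in Z(s,t)$. At blocks $k'\in3\omega$ with $k'\ge|\sigma|$ and $k'\neq k$, $x$ sends no signal to any $x_\xi$, $\xi\in E$. At block $k$ it signals to $x_\beta$ only, and the signal is correct for $x_\alpha$ by the choice of $t$ and $\nu(k)=j$. So $x$ is legal for $(|\sigma|,E)$, and Lemma~\ref{lem:ext} with $K_1=K$, $E_1=E$, $Z=Z(s,t)$ and $n>k+1$ gives the required extension.
\end{proof}

\section{Free sets become null}\label{sec:symmetry}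

Let $\gamma\in H\in\mathcal H$. To make $x_\gamma$ agree with $g_H$ at a block $k$ we need, by Lemma~\ref{lem:avg}, that $g_H(k)$ escapes a small set $\mathrm{Bad}(k)$ defined from a closed set $K\in\mathcal M_\gamma$. The set $K$ does not use $g_H$ directly. But it uses reals $x_\xi$ with $\xi<\rho_\gamma$, and if $\xi\notin H$ then $g_H\in\mathcal M_\xi$, so $x_\xi$ carries information about $g_H$; for example $x_\xi\notin A(g_H)$, by Lemma~\ref{lem:basic}(d). We must show that this information does not confine $g_H(k)$ to a small set for all large $k$. The tool is a family of automorphisms of the iteration that move $g_H(k)$ and fix every $x_\xi$.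

Recall that an automorphism $\pi$ of a forcing notion acts on names, fixes the names $\check a$, and satisfies: $p\Vdash\psi(\tau)$ iff $\pi p\Vdash\psi(\pi\tau)$; if $G'$ is generic, then so is $\pi[G']$, and $(\pi\tau)[\pi[G']]=\tau[G']$.

\begin{lemma}\label{lem:auto}
Let $H\in\mathcal H$, $k<\omega$ and $v\in B_k$. For each $\gamma\le\omega_1$ there is an automorphism $\pi$ of $P_\gamma$ with $\pi\circ\pi=\mathrm{id}$, coherent under restriction, such that:
\begin{enumerate}
\item[(i)] $(\pi p)(*)$ is $p(*)$ with $v$ added to the value at $(H,k)$, if that value is defined; $(\pi p)(\beta)=\pi(p(\beta))$ for $\beta<\gamma$; and $\mathrm{supp}(\pi p)=\mathrm{supp}(p)$;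
\item[(ii)] for every generic $G_\gamma$, passing from $G_\gamma$ to $\pi[G_\gamma]$ changes no $x_\xi$, $\xi<\gamma$, and changes the reals $g_{H'}$ only by $g_H(k)\mapsto g_H(k)+v$.
\end{enumerate}
Consequently a name $f(\langle\dot g_{H_i}\rangle_i,\langle\dot x_\xi\rangle_{\xi<\rho})$ with $\rho\le\gamma$, $f,\langle H_i\rangle\in V$ and $H\notin\{H_i:i<\omega\}$ has the same value under $G_\gamma$ and under $\pi[G_\gamma]$.
\end{lemma}

\begin{proof}
We recurse on $\gamma$. On $P_0$, (i) defines an automorphism, which is an involution because $v+v=0$, and (ii) holds.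

Suppose $\pi$ is defined on $P_\gamma$. We claim that $\mathcal M_\gamma$ is the same whether computed from $G_\gamma$ or from $\pi[G_\gamma]$. Given $f$ and $\langle H_i\rangle$ as in the definition of $\mathcal M_\gamma$, let $f'(\langle a_i\rangle,\vec x)=f(\langle a_i'\rangle,\vec x)$, where $a_i'$ is $a_i$ with $v$ added to block $k$ if $H_i=H$, and $a'_i=a_i$ otherwise. Then $f'$ is Borel and coded in $V$, and by (ii) the value of $f'$ at the generic reals of $\pi[G_\gamma]$ is the value of $f$ at those of $G_\gamma$. This gives one inclusion, and the other follows by exchanging $G_\gamma$ and $\pi[G_\gamma]$. Legality involves only the reals $x_\xi$. So $\dot Q_\gamma$ and its order have the same value under $G_\gamma$ and $\pi[G_\gamma]$, for every generic $G_\gamma$, which means that $\pi\dot Q_\gamma=\dot Q_\gamma$ is forced, as ordered sets. Therefore $p\Vdash\dot q\in\dot Q_\gamma$ iff $\pi p\Vdash\pi\dot q\in\dot Q_\gamma$, and $p\Vdash\dot q'\le\dot q$ iff $\pi p\Vdash\pi\dot q'\le\pi\dot q$. The action on names preserves $H(\theta_\gamma)$ and fixes $\check{\mathbf 1}$. Hence $(p,\dot q)\mapsto(\pi p,\pi\dot q)$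 is an involutive automorphism of $P_{\gamma+1}$ that preserves supports. Since $(\pi\dot q)[\pi[G_\gamma]]=\dot q[G_\gamma]$, the filter $G(\gamma)$ is the same for $G_{\gamma+1}$ and $\pi[G_{\gamma+1}]$, so $x_\gamma$ is unchanged.

At a limit $\gamma$ define $\pi$ coordinatewise by (i). Supports are preserved, so $\pi$ maps $P_\gamma$ onto itself, and (ii) holds because $x_\xi$ depends only on the restriction of the generic to $P_{\xi+1}$. The last statement of the lemma is immediate from (ii).
\end{proof}

Suppose that $p$ forces $g_H(k)\in\mathrm{Bad}(k)$, where $\mathrm{Bad}$ is invariant under the automorphisms $\pi_v$ $(v\in B_k)$ belonging to $H$ and $k$, and $(H,k)\notin\mathrm{dom}\,p(*)$. Then $\pi_vp$ forces $g_H(k)+v\in\mathrm{Bad}(k)$. If one condition extends $\pi_vp$ for most $v$, it forces $\mathrm{Bad}(k)$ to be large. When $p$ has empty support, $\pi_vp=p$ for all $v$ and we are done. When $\mathrm{supp}(p)=\{\beta\}$, the conditions $\pi_vp$ have the same stem and promises at $\beta$, but $2^k$ possibly different closed sets $K^v$, each of relative measure $>1-\eta$. Their intersection may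 be empty. However, on average a point of $[\sigma_\beta]$ misses less than a fraction $\eta$ of the sets $K^v$, so most points lie in all but a fraction $\sqrt\eta$ of them. Around such a point we find one condition below $\pi_vp$ for all but a fraction $\sqrt\eta$ of the $v$. In general this loss occurs once per point of the support, and sharpness keeps the total loss below $1/8$.

\begin{lemma}\label{lem:unpredictable}
Let $\gamma\in H\in\mathcal H$ and $k_0<\omega$, and put $J=\{k\ge k_0:k\equiv2\pmod3\}$. In $V[G_\gamma]$ let $\langle\mathrm{Bad}(k)\rangle_{k\in J}\in\mathcal M_\gamma$ with $\mathrm{Bad}(k)\subseteq B_k$ and $|\mathrm{Bad}(k)|\le2^k/4$. Then $g_H(k)\notin\mathrm{Bad}(k)$ for some $k\in J$.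
\end{lemma}

\begin{proof}
Otherwise there are a name $\dot{\mathrm{Bad}}=f(\langle\dot g_{H_i}\rangle_i,\langle\dot x_\xi\rangle_{\xi<\rho_\gamma})$, with $f,\langle H_i\rangle\in V$ and $\gamma\notin H_i$ for all $i$, and a condition $p\in P_\gamma$ such that
\begin{equation}\label{eq:bad}
p\Vdash\ |\dot{\mathrm{Bad}}(k)|\le2^k/4\ \text{ and }\ \dot g_H(k)\in\dot{\mathrm{Bad}}(k)\ \text{ for all }k\in J .
\end{equation}
Since $\gamma\in H$, we have $H\notin\{H_i:i<\omega\}$. By Lemma~\ref{lem:sharp} we may take $p$ sharp. Fix $k\in J$ with $(H,k)\notin\mathrm{dom}\,p(*)$, and for $v\in B_k$ let $\pi_v$ be the automorphism of Lemma~\ref{lem:auto} for $H,k,v$. Then $(\pi_vp)(*)=p(*)$, $\mathrm{supp}(\pi_vp)=\mathrm{supp}(p)$, and for $\beta$ in the support $(\pi_vp)(\beta)$ names $(\check\sigma_\beta,\dot K^v_\beta,\check E_\beta)$ with $\dot K^v_\beta=\pi_v\dot K_\beta$.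

List $\mathrm{supp}(p)$ in increasing order as $\beta_1<\dots<\beta_m$ and put $\eta_j=4^{-(m-j+4)}$, so that $1-\eta_j$ is the bound that sharpness gives at $\beta_j$. Then
$$\sum_{j=1}^m\sqrt{\eta_j}\le\sum_{i\ge1}2^{-(i+3)}=\frac18,$$
and applying $\pi_v$ we see that $(\pi_vp)\upharpoonright\beta_j$ forces $(\sigma_{\beta_j},\dot K^v_{\beta_j},E_{\beta_j})\in\dot Q_{\beta_j}$ and $\mu_{\sigma_{\beta_j}}(\dot K^v_{\beta_j})>1-\eta_j$.

\smallskip
\emph{Claim.} For $0\le j\le m$ there are $W_j\subseteq B_k$ with $|W_j|\ge2^k\prod_{i\le j}(1-\sqrt{\eta_i})$ and conditions $q_0\in P_0$, $q_j\in P_{\beta_j+1}$ $(j\ge1)$, such that $q_0\le(\pi_vp)(*)$ for all $v\in W_0$ and $q_j\le(\pi_vp)\upharpoonright(\beta_j+1)$ for all $v\in W_j$.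
\smallskip

Let $q_0=p(*)$ and $W_0=B_k$. Given $q_{j-1}$ and $W_{j-1}$, write $\beta=\beta_j$, $\eta=\eta_j$, $\sigma=\sigma_\beta$, $E=E_\beta$. No point of the support lies strictly between $\beta_{j-1}$ and $\beta$ (or below $\beta$, if $j=1$), so in $P_\beta$ we have $q_{j-1}\le(\pi_vp)\upharpoonright\beta$ for all $v\in W_{j-1}$. Let $G_\beta$ be any generic containing $q_{j-1}$ and work in $V[G_\beta]$. For $v\in W_{j-1}$, $(\sigma,K^v,E)$ is a condition of $Q_\beta$ with $\mu_\sigma(K^v)>1-\eta$, where $K^v=\dot K^v_\beta[G_\beta]$. For $x\in[\sigma]$ let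
$$W(x)=\{v\in W_{j-1}:x\in K^v\},\qquad h(x)=1-|W(x)|/|W_{j-1}| .$$
The average of $h$ over $[\sigma]$ is the average over $v\in W_{j-1}$ of $1-\mu_\sigma(K^v)$, which is $<\eta$. By Markov's inequality, $\mu_\sigma(\{h<\sqrt\eta\})>1-\sqrt\eta\ge7/8$, and $\mu_\sigma(\mathrm{Sil}(\sigma,E))>7/8$ by \eqref{eq:sil}. So these two sets meet in positive measure. As $W(x)$ takes finitely many values, there is $W\subseteq W_{j-1}$ with $|W|>(1-\sqrt\eta)|W_{j-1}|$ such that $Z=\{x\in\mathrm{Sil}(\sigma,E):W(x)=W\}$ has positive measure. Let $K_1=\bigcap_{v\in W}K^v$; then $Z\subseteq K_1$, and $K_1\in\mathcal M_\beta$ by (M2). Apply Lemma~\ref{lem:ext} to each $(\sigma,K^v,E)$, $v\in W$, with the same $K_1$, $E_1=E$ and $Z$. We obtain $x\in Z$ and $n$ such that $(x\upharpoonright n,K_1\cap[x\upharpoonright n],E)$ is a condition below $(\sigma,K^v,E)$ for every $v\in W$. Back in $V$, extend $q_{j-1}$ in $P_\beta$ to decide $W$, call its value $W_j$, and to decide $x\upharpoonright n$; append a name for the new condition at $\beta$ to get $q_j$. This proves the claim.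

Let $q=q_m$, viewed in $P_\gamma$. Then $q\le\pi_vp$ for all $v\in W_m$, and $|W_m|\ge(1-\sum_j\sqrt{\eta_j})2^k\ge\frac78\,2^k$. Let $G_\gamma$ be generic with $q\in G_\gamma$, and let $\mathrm{Bad}$ and $g_H$ be computed from $G_\gamma$. For $v\in W_m$ we have $\pi_vp\in G_\gamma$, so $p\in\pi_v[G_\gamma]$ and the statement in \eqref{eq:bad} holds for the values under $\pi_v[G_\gamma]$. By Lemma~\ref{lem:auto}, the value of $\dot{\mathrm{Bad}}$ is $\mathrm{Bad}$ and the value of $\dot g_H(k)$ is $g_H(k)+v$. So $|\mathrm{Bad}(k)|\le2^k/4$, and $g_H(k)+v\in\mathrm{Bad}(k)$ for all $v\in W_m$, which gives $|\mathrm{Bad}(k)|\ge\frac78\,2^k$. This is a contradiction.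
\end{proof}

\begin{lemma}\label{lem:agree}
If $\gamma\in H\in\mathcal H$, then $x_\gamma(k)=g_H(k)$ for infinitely many $k$, that is, $x_\gamma\in A(g_H)$.
\end{lemma}

\begin{proof}
In $V[G_\gamma]$ let $(\sigma,K,E)\in Q_\gamma$ be $\frac1{64}$-good and $k_0\ge|\sigma|$. By Lemma~\ref{lem:basic}(a) it suffices to find an extension whose stem agrees with $g_H$ at some block $k\ge k_0$. For $k\ge k_0$ with $k\equiv2\pmod 3$ apply Lemma~\ref{lem:avg} with $I=\{k\}$ and put $\mathrm{Bad}(k)=\{s\in B_k:d(s)\le7/8\}$, a set of fraction $<1/8$. The sequence $\mathrm{Bad}$ is a Borel function of $K$ with the finite parameters $\sigma,k_0$, so it belongs to $\mathcal M_\gamma$ by (M2). By Lemma~\ref{lem:unpredictable} there is such a $k$ with $u=g_H(k)\notin\mathrm{Bad}(k)$, and $Z(u)$ has positive measure. Since $k\notin3\omega$, $Z(u)\subseteq K\cap\mathrm{Sil}(\sigma,E)$. Lemma~\ref{lem:ext} with $K_1=K$, $E_1=E$, $Z=Z(u)$ and $n>k$ gives an extension whose stem has block $g_H(k)$ at $k$.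
\end{proof}

\section{Proof of the theorem, and the null ideal on $X$}\label{sec:proof}

Work in $V[G]$ and let $X=\{x_\gamma:\gamma<\omega_1\}$. The next two lemmas translate between null subsets of $X$ and free subsets of $\omega_1$.

\begin{lemma}\label{lem:nulltofree}
If $N\in V[G]$ is null, then $\{\gamma<\omega_1:x_\gamma\in N\}$ is covered by the union of a family of free sets that belongs to $V$ and is countable in $V$.
\end{lemma}

\begin{proof}
Cover $N$ by $\bigcap_nU_n$ with $U_n$ open and $\mu(U_n)\le2^{-n}$, and let the real $y$ code $\langle U_n\rangle$. By Lemma~\ref{lem:read}, $y=f(\langle g_{H_i}\rangle_i,\langle x_\xi\rangle_{\xi<\beta})$ with $\beta<\omega_1$ and $f,\langle H_i\rangle\in V$. The family consisting of the $H_i$ $(i<\omega)$, the $C^*_\xi$ $(\xi<\beta)$ and the singletons $\{\xi\}$ $(\xi<\beta)$ is countable in $V$, and its members are free, by (T1). Suppose $\gamma$ is not in its union. Then $\gamma\ge\beta$ and $C_\gamma\cap\beta=\emptyset$, so $\rho_\gamma\ge\beta$; also $\gamma\notin H_i$ for all $i$. Hence $y\in\mathcal M_\gamma$, by a function that ignores the coordinates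 $\xi\in[\beta,\rho_\gamma)$. By Lemma~\ref{lem:basic}(d), $x_\gamma\notin N$.
\end{proof}

\begin{lemma}\label{lem:freetonull}
If $H'\in V[G]$ is free, then $\{x_\gamma:\gamma\in H'\}$ is null.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:linked}, $H'\subseteq\bigcup_nH_n$ with $H_n\in\mathcal H$. By Lemma~\ref{lem:agree}, $\{x_\gamma:\gamma\in H'\}\subseteq\bigcup_nA(g_{H_n})$, a countable union of null sets.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The forcing $\mathrm{Fn}(\lambda,2)$ is ccc in $L$ and $P$ is ccc in $V$ (Lemma~\ref{lem:linked}), so $V[G]$ is a cardinal-preserving generic extension of $L$. In $V$ we have $2^\omega=\lambda$, hence $\lambda^\omega=\lambda$, and $|\mathcal H|\le\lambda$. So there are at most $\lambda$ triples $(\beta,\langle H_i\rangle,f)$ as in Lemma~\ref{lem:read}, and $2^\omega\le\lambda$ in $V[G]$. The reals of $V$ give $2^\omega\geq\lambda$.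

By Lemma~\ref{lem:differ}, $\gamma\mapsto x_\gamma$ is injective, so $|X|=\aleph_1$. If $X$ were null, Lemma~\ref{lem:nulltofree} would make $\omega_1$ a countable union of free sets in $V$, contrary to (T2). So $X$ is non-null.

Let $Y\subseteq X$ be non-null. By Lemma~\ref{lem:freetonull} the set $\{\gamma:x_\gamma\in Y\}$ is not free, so $x_\alpha,x_\beta,x_\gamma\in Y$ for some $(\alpha,\beta,\gamma)\in T$. These reals are distinct because $\alpha<\beta<\gamma$, and $x_\alpha\le_Tx_\beta\oplus x_\gamma$ by Lemma~\ref{lem:code}.
\end{proof}

The assumption that the ground model is $L$ entered only through $\diamondsuit$, in Lemma~\ref{lem:guess}. The assumption $\lambda^{\omega_1}=\lambda$ gave $2^{\omega_1}=2^\omega=\lambda$ in $V$, which was used in Lemma~\ref{lem:linked} and in the computation of the continuum. The two lemmas above also determine the null ideal on $X$.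

\begin{proposition}
In $V[G]$, a set $Y\subseteq X$ is null iff it is a countable union of sets that contain no $x_\alpha,x_\beta,x_\gamma$ with $(\alpha,\beta,\gamma)\in T$.
\end{proposition}

\begin{proof}
A subset of $X$ contains no such three reals iff its set of indices is free. If $Y$ is a countable union of such sets, it is null by Lemma~\ref{lem:freetonull}. If $Y$ is null, Lemma~\ref{lem:nulltofree} gives free sets $H_n$ covering its set of indices, and $Y=\bigcup_n(Y\cap\{x_\gamma:\gamma\in H_n\})$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{tibc} \emph{Turing Independence and Baire Category}, \texttt{http://home.iitk.ac.in/\textasciitilde krashu/tibc.pdf}.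
\end{thebibliography}
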